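# Weierstrass gap sets at several points: the Ballico–Kim bound

## 1. A sharp upper bound for the number of gaps

Let $M$ be a compact Riemann surface of genus $g\ge 2$ and let $P_1,\dots,P_n\in M$ be distinct points, $n\ge 2$. With $\mathbb N_0=\{0,1,2,\dots\}$ put
$$H=H(P_1,\dots,P_n)=\{\gamma\in\mathbb N_0^n:\ \text{some meromorphic } f \text{ on } M \text{ has pole divisor } (f)_\infty=\gamma_1P_1+\dots+\gamma_nP_n\},$$
$$G=G(P_1,\dots,P_n)=\mathbb N_0^n\setminus H .$$
Constant functions are allowed, so $(0,\dots,0)\in H$. The set $G$ is the *Weierstrass gap set*. Put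
$$B(g,n)=\sum_{0\le m\le n}\binom nm\binom gm2^m-\binom{g+n}{n}.$$

**Theorem A.** Let $n\ge2$ and $g\ge 9\cdot 4^n+14$. For every $M$ of genus $g$ and all distinct $P_1,\dots,P_n\in M$ we have
$$\#G(P_1,\dots,P_n)\le B(g,n),\tag{1}$$
with equality if and only if $M$ is hyperelliptic and $|2P_i|=g^1_2$ for all $i=1,\dots,n$.

**Theorem B.**

1. For all $g\ge2$ and $n\ge2$ we have $\#G\le\binom{2g-1+n}{n}-\binom{g-1+n}{n}$. For $n=2$ the right side equals $B(g,2)$, so (1) holds for $n=2$ and every $g\ge2$.
2. (Stability.) Let $g\ge18\cdot4^n+14$. If there is no degree-2 map $M\to B$ with $B$ of genus $p\le(g-6)/6$, ramified at all $P_i$, then $\#G\le B(g,n)-\frac1{72\,(n-2)!}\left(\frac g2\right)^n$. If there is one, with $p\ge1$, then $\#G\le B(g,n)-\frac{np}{2\,(n-1)!}\left(\frac g2\right)^{n-1}$. If there is one with $p=0$, then $\#G=B(g,n)$. Consequently, whenever equality fails in (1), $\#G\le B(g,n)-\frac{n}{2(n-1)!}\left(\frac g2\right)^{n-1}$.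
3. The order $g^{n-1}$ of this gap is optimal: if $M$ is bielliptic, $P_1,\dots,P_n$ are ramification points of the bielliptic map, and $g\ge n+4$, then $0<B(g,n)-\#G\le2^{n+1}\binom{g+n-1}{n-1}$. Such configurations exist.

Here $g^1_2$ is the unique base-point-free complete linear system of degree 2 and dimension 1 on a hyperelliptic $M$, that is, the system of fibres of the double cover $M\to\mathbb P^1$. The condition $|2P_i|=g^1_2$ says that $2P_i$ is such a fibre, so $P_i$ is a ramification point of that cover. *Bielliptic* means that $M$ has a degree-2 map to a curve of genus 1.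

Theorem A is the statement of a conjecture of Ballico and Kim. The conjecture asks that for each $n\ge2$ there be some $g_0(n)$ such that, for all $g\ge g_0(n)$, inequality (1) holds with equality exactly in the case described. The source of the problem, https://www.cst.nihon-u.ac.jp/research/gakujutu/55/pdf/P-6.pdf, lists as known the cases $n=2$ and $n=3$, and all $n\ge 2$ when $M$ is hyperelliptic. Theorem A gives every $n\ge2$ with $g_0(n)=9\cdot4^n+14$.

## 2. What $B(g,n)$ counts, and genus 2 by hand

For a single point, $\#G(P_1)=g$ always. The formula agrees: $B(g,1)=1+2g-(g+1)=g$. For several points $\#G$ depends on $M$ and on the points, and the theorem says how large it can be.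

The formula becomes transparent once we see the set it counts. For $\gamma\in\mathbb N_0^n$ put $\beta_j=\lceil\gamma_j/2\rceil$, $|\beta|=\sum\beta_j$, and let $O(\gamma)=\{j:\gamma_j\text{ odd}\}$. Define
$$R=\{\gamma\in\mathbb N_0^n: |\beta|\le g\},\qquad R^*=\{\gamma\in R:O(\gamma)\neq\emptyset\}.$$
To count $R$, choose the $m$ indices where $\beta_j\ge1$. There are $\binom gm$ positive $m$-tuples with sum at most $g$, and each value $\beta_j\ge 1$ comes from exactly two values $\gamma_j\in\{2\beta_j-1,2\beta_j\}$. Hence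
$$|R|=\sum_m\binom nm\binom gm2^m .$$
The vectors in $R$ with all entries even are $\gamma=2\beta$ with $|\beta|\le g$, and there are $\binom{g+n}n$ of them. So
$$|R^*|=B(g,n).\tag{2}$$
Theorem A thus says that the gap set is never larger than $R^*$. In the extremal case we shall see that $G=R^*$ exactly.

**Example (genus 2, two points).** Write $K$ for the canonical class and $D_\gamma=\gamma_1P_1+\gamma_2P_2$. On a curve of genus 2, an effective divisor of degree $0$ or $1$ moves in dimension 0. One of degree $2$ moves in dimension 1 if it is canonical and in dimension 0 otherwise, and one of degree $d\ge3$ moves in dimension $d-2$. A vector $\gamma$ lies in $H$ exactly when the dimension of $|D_\gamma|$ drops each time we remove one point $P_i$ with $\gamma_i\ge1$ (this is (3) below). In degree at least $4$ it always drops. In degree 1 it never does, so $(1,0)$ and $(0,1)$ are gaps. A vector of degree 2 is a gap unless $D_\gamma\sim K$. In degree 3, $\gamma$ is a gap iff $D_\gamma-P_i\sim K$ for some $i$ with $\gamma_i\ge1$. So $(3,0)$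 is a gap iff $2P_1\sim K$; $(2,1)$ iff $2P_1\sim K$ or $P_1+P_2\sim K$; and symmetrically. Since $P_1\ne P_2$, there are four situations, up to exchanging the points:

- none of $2P_1,2P_2,P_1+P_2$ is canonical: $2+3+0=5$ gaps;
- only $2P_1\sim K$: $2+2+2=6$ gaps;
- $P_1+P_2\sim K$: $2+2+2=6$ gaps;
- $2P_1\sim2P_2\sim K$: $2+1+4=7$ gaps.

The bound is $B(2,2)=1+8+4-6=7$, reached only when both points are ramified over $\mathbb P^1$. In that case the gaps are $(1,0),(0,1),(1,1),(3,0),(0,3),(2,1),(1,2)$, which is exactly $R^*$.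

## 3. Jumps

**Notation.** For $\gamma\in\mathbb N_0^n$ put $|\gamma|=\sum\gamma_i$, $D_\gamma=\sum\gamma_iP_i$, $L(\gamma)=H^0(M,\mathcal O(D_\gamma))$ and $r(\gamma)=\dim L(\gamma)-1\ge0$. The $e_i$ are the unit vectors, and $\operatorname{supp}\gamma=\{i:\gamma_i\ge1\}$. We write $h^0(D)$ for $\dim H^0(\mathcal O(D))$ and $K$ for the canonical class.

The textbook facts used in this section and the next two are Riemann–Roch, $h^0(D)-h^0(K-D)=\deg D+1-g$, and Clifford's theorem: if $D$ is effective and special (meaning $h^0(K-D)>0$), then $h^0(D)-1\le\frac12\deg D$. A divisor of degree at least $2g-1$ is nonspecial.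

**Definition.** For $i\in\operatorname{supp}\gamma$ we call $i$ a *jump at* $\gamma$ if $r(\gamma)=r(\gamma-e_i)+1$. Otherwise $r(\gamma)=r(\gamma-e_i)$.

For example, take genus 2 with $2P_1\sim K$ and $\gamma=(2,1)$. Then $r(2,1)=1$, $r(1,1)=0$, $r(2,0)=1$. So $1$ is a jump at $(2,1)$ and $2$ is not.

**Membership in $H$.**
$$\gamma\in H\iff\text{every } i\in\operatorname{supp}\gamma\text{ is a jump at }\gamma.\tag{3}$$
If $(f)_\infty=D_\gamma$, then $f\in L(\gamma)\setminus L(\gamma-e_i)$ for every $i\in\operatorname{supp}\gamma$, so every such $i$ is a jump. Conversely, if all are jumps, the $L(\gamma-e_i)$ are finitely many proper subspaces of $L(\gamma)$. A vector space over the infinite field $\mathbb C$ is not a finite union of proper subspaces, and any $f$ outside the union has $(f)_\infty=D_\gamma$.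

**Persistence.** *If $i$ is a jump at $\gamma$, and $\gamma'\ge\gamma$ with $\gamma'_i=\gamma_i$, then $i$ is a jump at $\gamma'$.* Indeed a function in $L(\gamma)$ with a pole of order exactly $\gamma_i$ at $P_i$ lies in $L(\gamma')$. As a consequence,
$$\gamma_1=0,\ b\ge0\quad\Longrightarrow\quad r(be_1+\gamma)-r(\gamma)\ge r(be_1).\tag{4}$$
The left side counts the $c\in[1,b]$ for which $1$ is a jump at $ce_1+\gamma$. The right side counts those for which $1$ is a jump at $ce_1$, and such jumps persist.

**Degrees.** Riemann–Roch gives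
$$r(\gamma)\ge|\gamma|-g,\quad\text{with equality if }|\gamma|\ge2g-1;\qquad r(\gamma)\le|\gamma|/2\ \text{ if }|\gamma|\le2g.\tag{5}$$
The last part is Clifford if $D_\gamma$ is special. If it is nonspecial, then $r(\gamma)=|\gamma|-g\le|\gamma|/2$. If $|\gamma|\ge2g$, then $\gamma$ and all $\gamma-e_i$ have degree at least $2g-1$, so every $i\in\operatorname{supp}\gamma$ is a jump, $\gamma\in H$, and $r(\gamma)\ge g$. Put
$$S=\{\gamma\in\mathbb N_0^n:|\gamma|\le2g-1\},\qquad|S|=\binom{2g-1+n}n .$$
Then $G\subset S$ (so $G$ is finite), and $r(\gamma)\le g-1$ implies $\gamma\in S$. An upper bound on $\#G$ is therefore a lower bound on $\#\{\gamma\in H:r(\gamma)\le g-1\}$.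

## 4. Greedy elements of $H$, and why they settle $n=2$ but not $n=3$

The natural first attempt is to produce many elements of $H$ by increasing one coordinate at a time, stopping each time exactly at a jump.

**Definition (greedy elements).** For $k\in\mathbb N_0^n$ define $\gamma=\Gamma(k)$ inductively: $\gamma_i$ is the least $c\ge0$ with
$$r(\gamma_1,\dots,\gamma_{i-1},c,0,\dots,0)=k_1+\dots+k_i .$$

Such a $c$ exists because, as a function of $c$, the left side starts at $k_1+\dots+k_{i-1}$, increases by steps of 0 or 1, and is unbounded by (5). If $\gamma_i>0$, minimality makes $i$ a jump at $(\gamma_1,\dots,\gamma_i,0,\dots,0)$, hence at $\gamma$ by persistence. So $\Gamma(k)\in H$ and $r(\Gamma(k))=|k|$. The map $\Gamma$ is injective, since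
$$k_i=r(\gamma_1,\dots,\gamma_i,0,\dots,0)-r(\gamma_1,\dots,\gamma_{i-1},0,\dots,0).$$
The same construction for the points $P_2,\dots,P_n$ alone gives $\Gamma'(k')$ for $k'\in\mathbb N_0^{n-1}$.

**Example.** In genus 2 with two ramified points, $\Gamma(0,0)=(0,0)$, $\Gamma(1,0)=(2,0)$, $\Gamma(0,1)=(0,2)$, and these are all of $H\cap S$. If none of $2P_1,2P_2,P_1+P_2$ is canonical, then $\Gamma(1,0)=(3,0)$ and $\Gamma(0,1)=(0,3)$, and the elements $(2,1),(1,2)$ of $H\cap S$ are missed.

The vectors $\Gamma(k)$ with $|k|\le g-1$ are $\binom{g-1+n}n$ elements of $H\cap S$. Hence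
$$\#G\le\binom{2g-1+n}n-\binom{g-1+n}n.\tag{6}$$
This is the first claim of Theorem B(1).

**Comparison with $B(g,n)$.** We now measure how far (6) is from (1). Put $X=|S\setminus R|$. If $\gamma\in R\setminus S$, then $2g\le|\gamma|\le2|\beta|\le2g$, so $\gamma=2\beta$ with $|\beta|=g$. Conversely all these vectors lie in $R\setminus S$. So $|R\setminus S|=\binom{g+n-1}{n-1}$, and since $\binom{g+n}n-\binom{g+n-1}n=\binom{g+n-1}{n-1}$,
$$\binom{2g-1+n}n-\binom{g-1+n}n-B(g,n)=|S|-|R|+\binom{g+n-1}{n-1}=X.\tag{7}$$

**Size of $X$.** Let $\gamma\in S\setminus R$ with $O=O(\gamma)$, $m=|O|$. Then $|\gamma|=2|\beta|-m\le2g-1$ and $|\beta|=g+k$ with $k\ge1$. Together these give $1\le k\le(m-1)/2$, and so $m\ge3$. In particular $X=0$ for $n=2$, and Theorem B(1) is proved.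

In general $O$ and $\beta$ determine $\gamma$, and $\beta_j\ge1$ on $O$. For given $O$ and $k$ the number of $\beta$ is at most $\binom{g+k-m+n-1}{n-1}$ (and $0$ if $g+k-m<0$). Since $k-m\le-(m+1)/2\le-2$, this is at most $\binom{g+n-3}{n-1}$. There are at most $(m-1)/2$ values of $k$. Therefore
$$X\le\sum_{m\ge1}\binom nm\frac{m-1}2\binom{g+n-3}{n-1}=\frac{n2^{n-1}-2^n+1}2\binom{g+n-3}{n-1}\le n2^{n-2}\binom{g+n-3}{n-1}.\tag{8}$$

**The failure at $n=3$.** For $n=3$ only $m=3$, $k=1$ occurs, so $S\setminus R$ consists of the vectors $2\beta-(1,1,1)$ with all $\beta_j\ge1$ and $|\beta|=g+1$. Thus $X=\binom g2>0$, and the greedy bound (6) exceeds $B(g,3)$. The loss is already visible for $g=2$ and three points ramified over $\mathbb P^1$. There (6) gives $20-4=16$, while $B(2,3)=1+12+12-10=15$. The missed vector is $(1,1,1)$. It lies in $H$, because $r(1,1,1)=1$ while $P_i+P_j$ with $i\neq j$ is not canonical, so all three indices are jumps. It is not greedy: the greedy elements with $r=1$ are $(2,0,0),(0,2,0),(0,0,2)$.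

So we need more than $X$ elements of $H$ beyond the greedy count, and $X$ can be of order $g^{n-1}$.

## 5. A surplus over the greedy count

The second half of the example above (three greedy elements out of five) shows where a surplus can come from. If the multiples of $P_1$ alone have few sections, then starting in direction 1 is wasteful. For small $\gamma_1$ we instead treat direction 1 last: start from a greedy element for $P_2,\dots,P_n$ and scan direction 1 up to a cutoff $b$.

**Proposition 1.** Let $1\le i\le n$, $0\le b\le2g-1$ and $s=r(be_i)$. Then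
$$\#\{\gamma\in H:r(\gamma)\le g-1\}\ge\binom{g-1+n}n+E,\qquad E=\sum_{q=s+2}^{\lfloor(b+1)/2\rfloor}(q-1-s)\binom{g-q+n-2}{n-2}.$$
Consequently $\#G\le\binom{2g-1+n}n-\binom{g-1+n}n-E$, that is, by (7),
$$\#G\le B(g,n)+X-E.\tag{9}$$

*Proof.* We may take $i=1$. Since $b\le2g-1$, we have $s\le r((2g-1)e_1)=g-1$.

**Step 1: elements with $\gamma_1>b$.** Here we keep the greedy order. If $k_1\ge s+1$ and $|k|\le g-1$, then $\Gamma(k)\in H$ has $r=|k|\le g-1$. Its first coordinate is the least $c$ with $r(ce_1)=k_1>r(be_1)$, so it exceeds $b$. Subtracting $s+1$ from $k_1$ shows that there are $\binom{g-s-2+n}n$ such $k$.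

**Step 2: elements with $\gamma_1\le b$.** Here we scan direction 1 last. Let $k'\in\mathbb N_0^{n-1}$ with $|k'|\le g-1$, and let $\gamma'=\Gamma'(k')$, so $r(0,\gamma')=|k'|$. Take $0\le c\le b$ with either $c=0$ or $1$ a jump at $(c,\gamma')$. Every $j\in\operatorname{supp}\gamma'$ is a jump at $(0,\gamma')$, hence at $(c,\gamma')$ by persistence. So $(c,\gamma')\in H$ by (3).

Along these $c$ the values $r(c,\gamma')$ are $|k'|,|k'|+1,\dots,r(b,\gamma')$, each taken once. So the number of them with $r\le g-1$ is exactly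
$$\min\bigl(g-|k'|,\ 1+r(b,\gamma')-|k'|\bigr)\ \ge\ \min(g-|k'|,\,s+1),\tag{10}$$
the inequality being (4). Different pairs $(c,k')$ give different elements. Summing the right side of (10) over $k'$ counts the $k\in\mathbb N_0^n$ with $k_1\le s$ and $|k|\le g-1$. This number is $\binom{g-1+n}n-\binom{g-s-2+n}n$. Together with Step 1 we have recovered the greedy count.

**Step 3: the surplus.** Now we use that (10) is often strict. Let $q=g-|k'|$ with $1\le q\le(b+1)/2$. By Clifford, in the form (5), $|\gamma'|\ge2|k'|$. (If $|\gamma'|>2g$ this is trivial, as $|k'|\le g-1$.) So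
$$b+|\gamma'|\ge b+2g-2q\ge2g-1,$$
whence $r(b,\gamma')\ge g-1$ by (5). The left side of (10) is then exactly $q$, which exceeds $\min(q,s+1)$ by $\max(0,q-1-s)$. There are $\binom{g-q+n-2}{n-2}$ vectors $k'\in\mathbb N_0^{n-1}$ with $|k'|=g-q$. Summing over $q$ gives $E$.

**Step 4: from $H$ to $G$.** All counted elements lie in $S$, and $G=S\setminus H$, so $\#G\le|S|-\binom{g-1+n}n-E$. $\square$

**Example.** Let $g=3$, $n=2$, and let $P_1$ have gaps $1,2,3$. With $b=3$ we have $s=0$, and $E$ has the single term $q=2$, equal to $1$. So $\#G\le21-6-1=14$, while $B(3,2)=25-10=15$.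

## 6. If some $r(ge_i)$ is below about $g/3$, the surplus wins

In Proposition 1 take $b=g$. The sum $E$ runs from about $s=r(ge_i)$ to about $g/2$. If $s$ stays below $g/2$ by a fixed fraction of $g$, the sum has order $g^n$ and beats $X$.

**Proposition 2.** Suppose $3r(ge_i)<g+3$ for some $i$. If $g\ge9\cdot4^n+14$, then $\#G<B(g,n)$. If $g\ge18\cdot4^n+14$, then $\#G\le B(g,n)-\frac{(g/2)^n}{72\,(n-2)!}$.

*Proof.* **Step 1: a lower bound for $E$.** Put $T=\lfloor(g+1)/2\rfloor\ge g/2$, $s=r(ge_i)\le(g+2)/3$ and
$$t=T-1-s\ \ge\ \frac g2-1-\frac{g+2}3=\frac{g-10}6>0 .$$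
The sum $E$ runs over $q=s+2,\dots,T$ with weights $q-1-s=1,\dots,t$. The binomial coefficient is smallest at $q=T$, where $g-T=\lfloor g/2\rfloor$. So
$$E\ge\frac{t(t+1)}2\binom{\lfloor g/2\rfloor+n-2}{n-2}>0,\qquad t(t+1)\ge\frac{(g-10)(g-4)}{36}>\frac{g(g-14)}{36}.\tag{11}$$

**Step 2: comparison with $X$.** For $j\ge1$ we have $\lfloor g/2\rfloor+j\ge\frac{g-1}2+j\ge\frac12(g-1+j)$. Multiplying over $j=1,\dots,n-2$ gives
$$\binom{\lfloor g/2\rfloor+n-2}{n-2}\ge2^{-(n-2)}\binom{g+n-3}{n-2}.$$
Also $\binom{g+n-3}{n-1}=\frac{g-1}{n-1}\binom{g+n-3}{n-2}$. Using (8) and then $(n-1)/n\ge\frac12$,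
$$E\ge\frac{t(t+1)(n-1)}{2^{n-1}(g-1)}\binom{g+n-3}{n-1}\ge\frac{t(t+1)(n-1)}{2^{n-1}(g-1)}\cdot\frac X{n2^{n-2}}\ge\frac{t(t+1)}{4^{n-1}(g-1)}X.\tag{12}$$

**Step 3: the first claim.** Let $g-14\ge36\cdot4^{n-1}=9\cdot4^n$. By (11), $t(t+1)>4^{n-1}g$. If $X>0$, (12) gives $E>X$. If $X=0$, then $E>0=X$. In both cases (9) gives $\#G<B(g,n)$.

**Step 4: the second claim.** Let $g-14\ge72\cdot4^{n-1}=18\cdot4^n$. Then $t(t+1)>2\cdot4^{n-1}g$, so $E\ge2X$ and $\#G\le B(g,n)-E/2$. Since $g\ge28$, we have $(g-10)(g-4)=g^2-14g+40\ge g^2/2$, so $t(t+1)\ge g^2/72$. Moreover $\lfloor g/2\rfloor+j\ge g/2$ for $j\ge1$, so $\binom{\lfloor g/2\rfloor+n-2}{n-2}\ge(g/2)^{n-2}/(n-2)!$. Hence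
$$\frac E2\ge\frac{g^2}{288}\cdot\frac{(g/2)^{n-2}}{(n-2)!}=\frac{(g/2)^n}{72\,(n-2)!}.\qquad\square$$

**Why the surplus alone cannot finish.** In the extremal case we have $r(ge_i)=\lfloor g/2\rfloor$, and then $E$ (with $b=g$) is an empty sum. It is more telling that there are non-extremal cases where no $b$ helps. Let $n=3$ and let $\pi:M\to B$ be a bielliptic map ramified at $P_1,P_2,P_3$. For $b\ge2$, pulling back the sections of $\mathcal O(\lfloor b/2\rfloor\,\pi(P_i))$ gives $s=r(be_i)\ge\lfloor b/2\rfloor-1$. So the largest weight in $E$ is at most $\lfloor(b+1)/2\rfloor-1-(\lfloor b/2\rfloor-1)\le1$. Hence $E$ has at most one term, and $E\le g-\lfloor(b+1)/2\rfloor+1\le g$. For $b\le1$, $E=0$. But $X=\binom g2$, which is larger than $g$ for $g>3$. So for these curves (9) does not give (1). Curves with large $r(ge_i)$ must be handled by a different count, and first we must know what they are.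

## 7. Large $r(ge_i)$ for all $i$ forces one double cover

The textbook facts for this section are the following.

- A nondegenerate irreducible curve in $\mathbb P^r$ has degree at least $r$.
- Castelnuovo's genus bound (Arbarello–Cornalba–Griffiths–Harris, *Geometry of Algebraic Curves I*, Ch. III §2): if $M\to\mathbb P^r$, $r\ge 2$, is birational onto a nondegenerate curve of degree $d$, and $d-1=m(r-1)+\varepsilon$ with $m=\lfloor\frac{d-1}{r-1}\rfloor$, then $g\le\binom m2(r-1)+m\varepsilon$.
- The Castelnuovo–Severi inequality (Stichtenoth, *Algebraic Function Fields and Codes*, Thm 3.11.3): if $\pi_1:M\to B_1$, $\pi_2:M\to B_2$ have degrees $k_1,k_2$, the $B_j$ have genera $p_j$, and $(\pi_1,\pi_2)$ is birational onto its image, then $g\le k_1p_1+k_2p_2+(k_1-1)(k_2-1)$.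

**Proposition 3.** Let $g\ge9\cdot4^n+14$ and suppose $3r(ge_i)\ge g+3$ for all $i$. Then there is a degree-2 map $\pi:M\to B$, with $B$ of genus $p\le(g-6)/6$, ramified at all $P_i$. In particular $g\ge4p+n$.

*Proof.* **Step 1: a map to projective space of small degree onto its image.** Fix $i$ and put $r=r(ge_i)$. Since $n\ge2$, we have $g\ge158$, and $r\ge(g+3)/3$ gives $r\ge54$. The divisor $gP_i$ is itself a member of $|gP_i|$, so the only possible base point is $P_i$. Removing the base part leaves a base-point-free complete system $|dP_i|$ of dimension $r$ with $d\le g$. It defines a nondegenerate map $\varphi:M\to\mathbb P^r$. Let $k$ be the degree of $M\to\varphi(M)$. Then $\varphi(M)$ has degree $d/k\ge r$, so $k\le d/r\le g/r<3$.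

**Step 2: $k=1$ is impossible.** If $k=1$, Castelnuovo's bound applies. As $d\ge r$, $m\ge1$, and as $d-1\le g-1\le3r-4<3(r-1)$, $m\le2$. If $m=1$, the bound reads $g\le d-r<g$, a contradiction. If $m=2$, it reads
$$g\le(r-1)+2\bigl(d-1-2(r-1)\bigr)=2d-3r+1\le2g-(g+3)+1=g-2,$$
again a contradiction. So $k=2$.

**Step 3: the quotient curve has small genus.** Let $B_i$ be the normalization of $\varphi(M)$, $p_i$ its genus, and $\pi_i:M\to B_i$ the induced map of degree 2. The pullback $A$ of $\mathcal O(1)$ to $B_i$ has degree $d/2$ and $h^0(A)\ge r+1$, because $\varphi(M)$ is nondegenerate. If $A$ were special, Clifford on $B_i$ would give $r\le d/4\le g/4<r$. So $A$ is nonspecial, $r\le h^0(A)-1=d/2-p_i$, and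
$$p_i\le\frac g2-\frac{g+3}3=\frac{g-6}6 .$$

**Step 4: $\pi_i$ is ramified at $P_i$.** The divisor $dP_i$ is a member of $|dP_i|$, hence the pullback of a hyperplane section. So $dP_i=\pi_i^*E'$ with $E'>0$ on $B_i$. A point $Q\in\operatorname{supp}E'$ has $\pi_i^{-1}(Q)=\{P_i\}$, so $\pi_i$ ramifies at $P_i$.

**Step 5: all $\pi_i$ are the same cover.** Consider $(\pi_i,\pi_j):M\to B_i\times B_j$. If it were birational onto its image, Castelnuovo–Severi would give $g\le2p_i+2p_j+1\le\frac{4(g-6)}6+1<g$, a contradiction. Since $\pi_i$ factors through the image, the degree onto the image divides 2, so it is 2. The normalization of the image then maps with degree 1 to $B_i$ and to $B_j$, so $\pi_i$ and $\pi_j$ have the same fibres. Therefore $\pi=\pi_1$ is ramified at every $P_j$. With $p=p_1$ we get $4p+n\le\frac{2(g-6)}3+n\le g$, because $g\ge3n$. $\square$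

**Remark.** Step 2 needs some margin above $3r>g$. A smooth curve of type $(3,5)$ on a smooth quadric in $\mathbb P^3$ has genus $2\cdot4=8$ and degree $8$, so $d=g=8$ and $3r=9>g$. Here $m=3$, $\varepsilon=1$, and Castelnuovo's bound is $3\cdot2+3\cdot1=9\ge8$: no contradiction.

## 8. Gaps on a double cover, from the two eigenspaces of differentials

From now on $\pi:M\to B$ has degree 2 with involution $\iota$, $B$ has genus $p$, all $P_i$ are ramification points, and $Q_i=\pi(P_i)$. These $Q_i$ are distinct. Assume $p=0$, or $p\ge1$ and $g\ge4p+n$. The notation $\beta_j=\lceil\gamma_j/2\rceil$, $O=O(\gamma)$ is as before, and $\beta$ also denotes the divisor $\sum\beta_jQ_j$. We now describe $G$ itself, instead of producing elements of $H$.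

**Step 1: gaps in terms of holomorphic differentials.** By (3), $\gamma\in G$ iff $h^0(D_\gamma)=h^0(D_\gamma-P_i)$ for some $i\in\operatorname{supp}\gamma$. By Riemann–Roch this means $h^0(K-D_\gamma+P_i)=h^0(K-D_\gamma)+1$. So $\gamma\in G$ iff for some $i\in\operatorname{supp}\gamma$ there is a holomorphic differential $\omega$ with
$$\operatorname{ord}_{P_i}\omega=\gamma_i-1,\qquad\operatorname{ord}_{P_j}\omega\ge\gamma_j\quad(j\ne i).\tag{13}$$

**Step 2: we may take $\omega$ invariant or anti-invariant.** Write $\omega=\omega_++\omega_-$ with $\iota^*\omega_\pm=\pm\omega_\pm$. At a ramification point choose a local coordinate $u$ with $\iota^*u=-u$. Then $h(u)\,du$ is invariant iff $h$ is odd, and anti-invariant iff $h$ is even. So at each $P_j$ the order of $\omega_+$ is odd, that of $\omega_-$ is even (when they are nonzero), and $\operatorname{ord}_{P_j}\omega=\min(\operatorname{ord}_{P_j}\omega_+,\operatorname{ord}_{P_j}\omega_-)$. One of $\omega_\pm$ has order exactly $\gamma_i-1$ at $P_i$, and its orders at the other $P_j$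 are at least $\gamma_j$. So it satisfies (13) by itself.

**Step 3: anti-invariant forms are a linear system on $B$.** Invariant holomorphic forms are exactly the $\pi^*\eta$ with $\eta$ holomorphic on $B$. Indeed an invariant form is $\pi^*\eta$ with $\eta$ meromorphic; orders are unchanged at unramified points, and at a ramification point $P$ over $Q$
$$\operatorname{ord}_P\pi^*\eta=2\operatorname{ord}_Q\eta+1,$$
which is $\ge0$ only if $\operatorname{ord}_Q\eta\ge0$. So invariant forms have dimension $p$ and anti-invariant ones have dimension $g-p>0$. The divisor of a nonzero anti-invariant form is $\iota$-invariant and has even order at ramification points. Hence it is $\pi^*Z$ with $Z\ge0$ of degree $g-1$ on $B$. The ratio of two such forms is an $\iota$-invariant function, hence a pullback from $B$, so the divisors $Z$ are linearly equivalent. Conversely, multiplying one form by $\pi^*f$, where $f$ has divisor $Z'-Z$ with $Z'\ge0$, gives an anti-invariant holomorphic form with divisor $\pi^*Z'$. So the $Z$ are exactly the members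 of $|N|$ for one divisor class $N$ of degree $g-1$ on $B$.

For example, if $M$ is $y^2=F(x)$ (so $B=\mathbb P^1$), the forms $x^j\,dx/y$ with $0\le j\le g-1$ span the anti-invariant forms and there are no invariant ones. At a finite branch point $x=a$ the form $(x-a)^j\,dx/y$ has order $2j$.

**Step 4: the description of $G$.** An anti-invariant $\omega$ with divisor $\pi^*Z$ has $\operatorname{ord}_{P_j}\omega=2\operatorname{ord}_{Q_j}Z$. Condition (13) then says that $\gamma_i=2\beta_i-1$ is odd, $\operatorname{ord}_{Q_i}Z=\beta_i-1$, and $\operatorname{ord}_{Q_j}Z\ge\lceil\gamma_j/2\rceil=\beta_j$. For $\omega=\pi^*\eta$, (13) says that $\gamma_i\ge2$ is even, $\operatorname{ord}_{Q_i}\eta=\beta_i-1$, and $\operatorname{ord}_{Q_j}\eta\ge(\gamma_j-1)/2$, that is, $\operatorname{ord}_{Q_j}\eta\ge\lfloor\gamma_j/2\rfloor$. Therefore $G=G^-\cup G^+$, where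

- $\gamma\in G^-$ iff for some $i\in O$ there is $Z\in|N|$ with $\operatorname{ord}_{Q_i}Z=\beta_i-1$ and $\operatorname{ord}_{Q_j}Z\ge\beta_j$ for $j\ne i$; equivalently, $h^0(N-\beta+Q_i)>h^0(N-\beta)$ for some $i\in O$;
- $\gamma\in G^+$ iff for some $i$ with $\gamma_i\ge2$ even there is a holomorphic $\eta\ne0$ on $B$ with $\operatorname{ord}_{Q_i}\eta=\beta_i-1$ and $\operatorname{ord}_{Q_j}\eta\ge\lfloor\gamma_j/2\rfloor$ for $j\ne i$.

**Step 5: where the two parts sit.** If $\gamma\in G^-$, then $Z\ge\beta-Q_i$, so $|\beta|-1\le g-1$. Hence $G^-\subset R^*$. If $\gamma\in G^+$, then $p\ge1$, and comparing degrees, $\sum_j\lfloor\gamma_j/2\rfloor-1\le2p-2$. Since $i\notin O$, $|O|\le n-1$, and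
$$\sum_j\lfloor\gamma_j/2\rfloor\le2p-1,\qquad|\beta|=\sum_j\lfloor\gamma_j/2\rfloor+|O|\le2p+n-2\le g.\tag{14}$$

So $G^-$ fits inside $R^*$, and only a part of $G^+$ can stick out. To get $\#G<B(g,n)$ for $p\ge1$ we show that $G$ misses more of $R^*$ than it has outside.

**Proposition 4.** (i) If $p=0$, then $G=R^*$ and $\#G=B(g,n)$, for every $g\ge2$.
(ii) If $p\ge1$ and $g\ge4p+n$, then
$$\#G\le B(g,n)-np\binom{g-2p+n-1}{n-1}+\binom{2p-1+n}n-1\le B(g,n)-\frac{np}{2(n-1)!}\Bigl(\frac g2\Bigr)^{n-1}-1.$$

*Proof.* **Part (i).** Here $G^+=\emptyset$, so $G=G^-\subset R^*$. Let $\gamma\in R^*$ and $i\in O$. Choose $Q\in\mathbb P^1\setminus\{Q_1,\dots,Q_n\}$ and put $Z=\beta-Q_i+(g-|\beta|)Q$. This is effective of degree $g-1$ on $B=\mathbb P^1$, so $Z\in|N|$. It has the required orders at the $Q_j$, so $\gamma\in G^-$. Thus $G=R^*$, and (2) gives the number.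

**Part (ii), elements of $G$ outside $R^*$.** These lie in $G^+$. By (14) they satisfy $|\beta|\le g$, so they are in $R$, and they fail to be in $R^*$ only by having all entries even. So $\gamma=2\beta$ with $\beta\ne0$ and $|\beta|\le2p-1$. There are at most $\binom{2p-1+n}n-1$ of them.

**Part (ii), elements of $R^*$ outside $G$.** We look for $\gamma$ with a single odd entry, where membership in $G^-$ is one condition. Fix $i$ and $\beta'=\sum_{j\ne i}\beta_jQ_j$ with $|\beta'|\le g-2p$. Consider the integers $c\ge1$ with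
$$h^0(N-\beta'-(c-1)Q_i)>h^0(N-\beta'-cQ_i).\tag{15}$$
Each step drops $h^0$ by 0 or 1, and $h^0$ finally becomes $0$, so the number of these $c$ is $h^0(N-\beta')$. Since $\deg(N-\beta')=g-1-|\beta'|\ge2p-1$, this equals $g-p-|\beta'|$. All of them satisfy $c-1\le g-1-|\beta'|$, since the left side of (15) is positive. So exactly $p$ values $c\in[1,g-|\beta'|]$ fail (15).

For each such $c$ let $\gamma_i=2c-1$ and $\gamma_j=2\beta_j$ for $j\ne i$. Then $O(\gamma)=\{i\}$ and $|\beta|=|\beta'|+c\le g$, so $\gamma\in R^*$, and failure of (15) says $\gamma\notin G^-$. Next, divisors of degree at least $2p$ on $B$ have no base points, so failure forces $\deg(N-\beta'-(c-1)Q_i)=g-|\beta|\le2p-1$. Hence $|\beta|\ge g-2p+1\ge2p+n+1$, and $\gamma\notin G^+$ by (14). The vector $\gamma$ determines $i$, $\beta'$ and $c$, and there are $\binom{g-2p+n-1}{n-1}$ choices of $\beta'$. So we have $np\binom{g-2p+n-1}{n-1}$ distinct elements of $R^*\setminus G$.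

Since $\#G=|R^*|-|R^*\setminus G|+|G\setminus R^*|$, the first inequality follows from (2).

**Part (ii), the second inequality.** We show that the positive term is at most half of the negative one. By $g-2p\ge2p+n$ and $n\ge2$,
$$\binom{2p-1+n}n\le\frac{2p(2p+n)^{n-1}}{n!}\le\frac2{n^2}\cdot\frac{np\,(g-2p)^{n-1}}{(n-1)!}\le\frac12\,np\binom{g-2p+n-1}{n-1}.$$
Here we used $\binom{g-2p+n-1}{n-1}\ge\frac{(g-2p)^{n-1}}{(n-1)!}$. Since $4p\le g$, this is at least $\frac{(g/2)^{n-1}}{(n-1)!}$, and the remaining half of the negative term gives the claim. $\square$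

## 9. Proofs of Theorems A and B

**Proof of Theorem A.** Let $g\ge9\cdot4^n+14$.

If $M$ is hyperelliptic and $|2P_i|=g^1_2$ for all $i$, then all $P_i$ are ramification points of the double cover $M\to\mathbb P^1$, and Proposition 4(i) gives $\#G=B(g,n)$.

Now let $M$ and the $P_i$ be arbitrary. If $3r(ge_i)<g+3$ for some $i$, Proposition 2 gives $\#G<B(g,n)$. Otherwise Proposition 3 gives a double cover $\pi:M\to B$ ramified at all $P_i$, with $B$ of genus $p$ and $4p+n\le g$. If $p\ge1$, Proposition 4(ii) gives $\#G<B(g,n)$. If $p=0$, then $M$ is hyperelliptic, each $2P_i$ is a fibre of $\pi$, so $|2P_i|=g^1_2$ for all $i$, and $\#G=B(g,n)$. So (1) always holds, with equality exactly in the stated case. $\square$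

**Proof of Theorem B(1).** This is (6), together with (7) and $X=0$ for $n=2$. $\square$

**Proof of Theorem B(2).** Let $g\ge18\cdot4^n+14$. If no double cover as described exists, Proposition 3 shows that $3r(ge_i)<g+3$ for some $i$, and Proposition 2 gives the first bound. If one exists, then $p\le(g-6)/6$ and $g\ge3n$ give $g\ge4p+n$ as in Proposition 3, and Proposition 4 gives the second bound for $p\ge1$ and equality for $p=0$.

If equality fails in (1), we are in the first case or in the second with $p\ge1$. In the second the bound is immediate from $p\ge1$. In the first we need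
$$\frac{(g/2)^n}{72\,(n-2)!}\ge\frac n{2(n-1)!}\Bigl(\frac g2\Bigr)^{n-1},\qquad\text{that is,}\qquad\frac g{144}\ge\frac n{2(n-1)} .$$
This holds because $\frac n{2(n-1)}\le1$ and $g\ge144$. $\square$

**Proof of Theorem B(3).** Let $p=1$ and $g\ge n+4=4p+n$. The difference $B(g,n)-\#G$ is positive by Proposition 4(ii). For the upper bound we show that $G$ contains almost all of $R^*$. Let $\gamma\in R^*$ with $|\beta|\le g-2$ and let $i\in O$. Then $\deg(N-\beta+Q_i)=g-|\beta|\ge2=2p$, so $Q_i$ is not a base point of $|N-\beta+Q_i|$, and $\gamma\in G^-$. Hence every $\gamma\in R^*\setminus G$ has $|\beta|\in\{g-1,g\}$. Each $\beta$ comes from at most $2^n$ vectors $\gamma$, so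
$$|R^*\setminus G|\le2^n\left(\binom{g+n-2}{n-1}+\binom{g+n-1}{n-1}\right)\le2^{n+1}\binom{g+n-1}{n-1},$$
and $\#G\ge|R^*|-|R^*\setminus G|\ge B(g,n)-2^{n+1}\binom{g+n-1}{n-1}$.

Such configurations exist. Given any $2g-2\ge n$ distinct points on an elliptic curve, with sum $D$, choose a line bundle $L$ with $L^{\otimes2}\cong\mathcal O(D)$. The associated double cover branched along $D$ has genus $g$ by Riemann–Hurwitz, and we take $n$ of its $2g-2$ ramification points. $\square$
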